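\title{Point-countable bases and unions of metrizable subspaces}

\begin{abstract}
We prove in ZFC that for every infinite cardinal $\nu$ there is a zero-dimensional Hausdorff space with a point-countable base, of cardinality and weight at most $2^{2^\nu}$, that is not the union of $\nu$ or fewer metrizable subspaces. The case $\nu=\mathfrak c$ shows that a regular space with a point-countable base need not be the union of $\mathfrak c$ or fewer metrizable subspaces. In the other direction, if $\nu^\omega=\nu\ge 2$, then every $T_1$-space with a point-countable base of size at most $2^\nu$ is the union of at most $\nu$ metrizable subspaces.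
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, regular spaces are $T_1$ (equivalently, Hausdorff), $\mathfrak c=2^{\aleph_0}$, and we work in ZFC. A family of subsets of a space $X$ is \emph{point-countable} (\emph{point-finite}) if every point of $X$ lies in at most countably many (finitely many) of its members, and \emph{discrete} if every point has a neighborhood meeting at most one member. A family is \emph{$\sigma$-discrete}, \emph{$\sigma$-disjoint} or \emph{$\sigma$-point-finite} if it is the union of countably many discrete, pairwise disjoint or point-finite families. The \emph{weight} $w(X)$ is the least size of a base of $X$.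

Every space $X$ is the union of $|X|$ one-point subspaces. The least number of metrizable subspaces that cover $X$ is therefore at most $|X|$, and it is informative when a property of $X$ bounds it by a cardinal that does not depend on $X$. Natural properties to try are weakenings of a property of metrizable spaces. By theorems of Bing and Stone, every metrizable space has a $\sigma$-discrete base, and for bases
\[
\sigma\text{-discrete}\ \Rightarrow\ \sigma\text{-disjoint}\ \Rightarrow\ \sigma\text{-point-finite}\ \Rightarrow\ \text{point-countable};
\]
for the first implication, two members of a discrete family with a common point would both meet every neighborhood of that point.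

Two further classes occur in the known results. A \emph{network} for $X$ is a family $\mathcal N$ of subsets such that whenever $x\in U$ with $U$ open there is $N\in\mathcal N$ with $x\in N\subseteq U$, and a \emph{$\sigma$-space} is a regular space with a $\sigma$-discrete network. A space $X$ is \emph{quasi-developable} if there are families $\mathcal G_n$ ($n<\omega$) of open sets such that whenever $x\in U$ with $U$ open there is $n$ with $x\in\operatorname{st}(x,\mathcal G_n)\subseteq U$, where $\operatorname{st}(x,\mathcal G_n)=\bigcup\{G\in\mathcal G_n:x\in G\}$. The facts (F1) and (F2) below are due to van Douwen, Lutzer, Pelant and Reed, and (F3) is due to Gruenhage.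
\begin{enumerate}
\item[(F1)] Every $\sigma$-space is the union of at most $\mathfrak c$ closed metrizable subspaces.
\item[(F2)] Every $T_1$-space with a $\sigma$-point-finite base, and more generally every quasi-developable $T_1$-space, is the union of at most $\mathfrak c$ metrizable subspaces.
\item[(F3)] There is a regular space with a point-countable base that is not the union of at most $\mathfrak c$ closed metrizable subspaces.
\end{enumerate}
The following question is posed in \cite{MSS}, where it is stated to be open.
\begin{quote}
\emph{Is every regular space with a point-countable base the union of at most $\mathfrak c$ metrizable subspaces, not necessarily closed?}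
\end{quote}
One might well guess that it is. Fact (F2) covers every step of the chain above except the last, and (F3) concerns closed subspaces only. A separable regular space with a point-countable base is itself metrizable: each nonempty member of the base meets a fixed countable dense set, so the base is countable and Urysohn's theorem applies. Theorem~\ref{thm:small} below gives a positive answer for all bases of size up to $2^{\mathfrak c}$. Nevertheless the answer is no, and no other cardinal can replace $\mathfrak c$.

\begin{theorem}\label{thm:main}
For every infinite cardinal $\nu$ there is a zero-dimensional Hausdorff (hence regular, even Tychonoff) space $X$ with a point-countable base of clopen sets, with $|X|,w(X)\le 2^{2^\nu}$, such that $X$ is not the union of at most $\nu$ subspaces each having a $\sigma$-disjoint base. In particular, $X$ is not the union of at most $\nu$ metrizable subspaces.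
\end{theorem}

The case $\nu=\mathfrak c$ answers the question. The last sentence of the theorem follows from the first because metrizable spaces have $\sigma$-disjoint bases.

\begin{corollary}\label{cor:quasi}
For every $\nu\ge\mathfrak c$, the space $X$ of Theorem~\ref{thm:main} is not the union of at most $\nu$ quasi-developable subspaces, nor of at most $\nu$ subspaces with $\sigma$-point-finite bases.
\end{corollary}

\begin{proof}
Subspaces of $X$ are $T_1$, so by (F2) each such subspace is the union of at most $\mathfrak c$ metrizable subspaces. Then $X$ would be the union of at most $\nu\cdot\mathfrak c=\nu$ metrizable subspaces.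
\end{proof}

\begin{theorem}\label{thm:small}
Let $\nu^\omega=\nu\ge2$ (for example $\nu=\mathfrak c$). Every $T_1$-space with a point-countable base of size at most $2^\nu$ is the union of at most $\nu$ metrizable subspaces.
\end{theorem}

\begin{corollary}\label{cor:kappa}
Let $\kappa$ be the least cardinality of a point-countable base of a regular space that is not the union of at most $\mathfrak c$ metrizable subspaces. Then $2^{\mathfrak c}<\kappa\le 2^{2^{\mathfrak c}}$. Hence $\kappa=(2^{\mathfrak c})^+$ whenever $2^{2^{\mathfrak c}}=(2^{\mathfrak c})^+$, for example under GCH.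
\end{corollary}

The lower bound is Theorem~\ref{thm:small} with $\nu=\mathfrak c$; the upper bound holds because the point-countable base constructed for Theorem~\ref{thm:main} has size at most $2^{2^\nu}$ (see Section~\ref{sec:amalg}). We do not determine whether $\kappa=(2^{\mathfrak c})^+$ in ZFC.

Section~\ref{sec:small} proves Theorem~\ref{thm:small}; the point at which that proof stops working suggests the counterexample. Section~\ref{sec:branches} introduces spaces of branches of trees of increasing sequences of ordinals and isolates a combinatorial property of the tree, amalgamation, that rules out small covers. The tree of all increasing sequences has this property, but its space is not $T_1$. Section~\ref{sec:tree} defines a thinner tree whose space is zero-dimensional, and Sections~\ref{sec:ideal} and~\ref{sec:amalg} show, using elementary submodels, that amalgamation survives.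

\section{Small bases: coloring the base}\label{sec:small}

We begin with a special case of (F2), whose short proof shows where the bound $\mathfrak c$ comes from.

\begin{lemma}\label{lem:disjoint}
Every $T_1$-space $Y$ with a $\sigma$-disjoint base is the union of at most $\mathfrak c$ metrizable subspaces.
\end{lemma}

\begin{proof}
Let $\bigcup_{n<\omega}\mathcal W_n$ be a base with each $\mathcal W_n$ pairwise disjoint. For $A\subseteq\omega$ let $Y_A$ be the set of $y$ with $A=\{n:y\in\bigcup\mathcal W_n\}$. These $\mathfrak c$ sets cover $Y$. Fix $A$, and for $y\in Y_A$ and $n\in A$ let $W_n(y)$ be the member of $\mathcal W_n$ containing $y$; these are all the members of the base that contain $y$. If $y\ne y'$ in $Y_A$, some member of the base contains $y$ but not $y'$, so there is a least $n\in A$ with $W_n(y)\ne W_n(y')$; put $d(y,y')=2^{-n}$, and $d(y,y)=0$. The relation $d(y,y')<2^{-n}$ says that $W_k(y)=W_k(y')$ for all $k\in A$ with $k\le n$. It is an equivalence relation, so $d$ is an ultrametric, and the ball of radius $2^{-n}$ about $y$ is $Y_A\cap\bigcap\{W_k(y):k\in A,\ k\le n\}$. This set is open in $Y_A$, and it is contained in $W_n(y)$ when $n\in A$.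 Hence $d$ induces the topology of $Y_A$.
\end{proof}

So for $\nu\ge\mathfrak c$ a $T_1$-space is covered by $\nu$ metrizable subspaces exactly when it is covered by $\nu$ subspaces with $\sigma$-disjoint bases, and the question of the introduction is a question about disjointness.

A point-countable base $\mathcal B$ of $X$ offers a direct way to find such subspaces. Let $\mathcal B_x=\{B\in\mathcal B:x\in B\}$, and for a coloring $f:\mathcal B\to\omega$ let
\[
X_f=\{x\in X: f\text{ is injective on }\mathcal B_x\}.
\]
The traces $B\cap X_f$ form a base of $X_f$, and this base is $\sigma$-disjoint: if $f(B)=f(B')$ and $x\in B\cap B'\cap X_f$, then $B=B'$. Since $\mathcal B_x$ is countable, each $x$ lies in some $X_f$. What remains is to count how many colorings are needed.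

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Note that $\nu=\nu^\omega\ge2^\omega=\mathfrak c$. Since $|\mathcal B|\le2^\nu$, we may index the members of $\mathcal B$ injectively by functions $a:\nu\to\{0,1\}$, and we identify each member with its index. For a countable $S\subseteq\nu$ and a sequence $b=(b_n)_{n<\omega}$ of functions $b_n:S\to\{0,1\}$ define $f_{S,b}:\mathcal B\to\omega$ by $f_{S,b}(a)=n+1$ for the least $n$ with $a\restriction S=b_n$, and $f_{S,b}(a)=0$ if there is no such $n$. There are at most $\nu^\omega$ sets $S$ and, for each $S$, at most $\mathfrak c^\omega=\mathfrak c$ sequences $b$, so there are at most $\nu$ colorings $f_{S,b}$.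

Let $x\in X$ and enumerate $\mathcal B_x=\{a_n:n<\omega\}$, possibly with repetitions. For each pair $a_n\neq a_{n'}$ choose a point of $\nu$ at which the two functions differ, let $S$ be the countable set of chosen points, and let $b_n=a_n\restriction S$. Then $a_n\restriction S=b_{n'}$ holds only if $a_n=a_{n'}$, so $f_{S,b}(a_n)-1$ is the least index of $a_n$ in the enumeration, and $f_{S,b}$ is injective on $\mathcal B_x$. Thus the sets $X_{f_{S,b}}$ cover $X$. By Lemma~\ref{lem:disjoint} each is the union of at most $\mathfrak c$ metrizable subspaces, and $\nu\cdot\mathfrak c=\nu$.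
\end{proof}

The bound $2^\nu$ is the limit of this method. If $\nu$ is infinite, $|\mathcal B|>2^\nu$ and $f_i:\mathcal B\to\omega$ for $i<\nu$, then the vectors $(f_i(B))_{i<\nu}$ take at most $\omega^\nu=2^\nu$ values, so two distinct members $B,B'$ receive the same color under every $f_i$, and no point of $B\cap B'$ lies in any $X_{f_i}$. This is not yet a counterexample: $B\cap B'$ may be empty, and a subspace may have a $\sigma$-disjoint base that does not consist of traces of members of $\mathcal B$. The rest of the paper makes this pigeonhole argument work against arbitrary $\sigma$-disjoint bases.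

\section{Branch spaces, recurrence and amalgamation}\label{sec:branches}

Fix from now on an infinite cardinal $\nu$, and put
\[
\mu=2^\nu,\qquad \lambda=2^\mu .
\]
Then $\lambda^\mu=2^{\mu\cdot\mu}=\lambda$, and $\operatorname{cf}\lambda>\mu$ by K\"onig's theorem; the latter means that a union of at most $\mu$ bounded subsets of $\lambda$ is bounded. We write $\lambda^l$ for the set of sequences $t=(t_0,\dots,t_{l-1})$ of ordinals below $\lambda$, $\lambda^{<\omega}=\bigcup_l\lambda^l$, $t\restriction k$ for the initial segment of length $k$, and $s^\frown t$ for concatenation; a one-term sequence $(u)$ is often written $u$. The set $\lambda^0$ has one element, the empty sequence. For $Z\subseteq\lambda^{<\omega}$ and $t\in\lambda^{<\omega}$ let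
\[
Z/t=\{z\in\lambda^{<\omega}:t^\frown z\in Z\},
\]
so that $(Z/t)/u=Z/(t^\frown u)$. As usual $[A]^{\le\mu}$ and $[A]^{<\omega}$ denote the sets of subsets of $A$ of size at most $\mu$ and of finite size.

\subsection*{The space of a tree}
A \emph{tree} is a set $\mathcal T$ of finite strictly increasing sequences in $\lambda$ that is closed under initial segments and contains all sequences of length at most $1$. Let $\mathcal T_l=\mathcal T\cap\lambda^l$. A \emph{branch} is an infinite sequence $x=(x_0,x_1,\dots)$ with $x\restriction l\in\mathcal T$ for all $l$, and $X(\mathcal T)$ is the set of branches. For finite $F\subseteq\lambda$ put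
\[
B_F=\{x\in X(\mathcal T):F\subseteq\operatorname{ran}x\},\qquad B_\alpha=B_{\{\alpha\}} .
\]
Since $B_\emptyset=X(\mathcal T)$ and $B_F\cap B_G=B_{F\cup G}$, the family $\mathcal B=\{B_F:F\in[\lambda]^{<\omega}\}$ is a base of a topology, and this is the topology we use. A basic set records that certain ordinals occur in a branch and forgets where they occur. The base $\mathcal B$ is point-countable, because $x\in B_F$ only for the countably many finite $F\subseteq\operatorname{ran}x$. Every such $F$ is contained in some $\{x_0,\dots,x_n\}$, so the sets $B_{\{x_0,\dots,x_n\}}$ form a decreasing neighborhood base at $x$.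

The next lemma extracts from a small cover the only consequence that we use.

\begin{lemma}\label{lem:type}
Suppose that $X(\mathcal T)$ is the union of at most $\nu$ subspaces with $\sigma$-disjoint bases. Then there is a map $\chi:X(\mathcal T)\to\nu\times\omega\times\omega$ such that
\begin{equation}\label{eq:collision}
\text{if }\chi(x)=\chi(y)=(i,j,n)\text{ and }\{y_0,\dots,y_n\}\subseteq\operatorname{ran}x,\text{ then }y_0\le x_0 .
\end{equation}
\end{lemma}

\begin{proof}
Let $X(\mathcal T)=\bigcup_{i<\nu}X_i$, where $X_i$ has a base $\bigcup_{j<\omega}\mathcal W_{i,j}$ with each $\mathcal W_{i,j}$ pairwise disjoint. For each branch $x$ choose $i$ with $x\in X_i$; then $j$ and $W_x\in\mathcal W_{i,j}$ with $x\in W_x\subseteq B_{x_0}$; then $n$ with $B_{\{x_0,\dots,x_n\}}\cap X_i\subseteq W_x$, which exists because $W_x$ is open in $X_i$. Put $\chi(x)=(i,j,n)$.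

Let $x,y$ be as in \eqref{eq:collision}. Then $x\in B_{\{y_0,\dots,y_n\}}\cap X_i\subseteq W_y$ and $x\in W_x$. Both sets belong to the disjoint family $\mathcal W_{i,j}$, so $W_x=W_y$, and $y\in W_x\subseteq B_{x_0}$. Thus $x_0\in\operatorname{ran}y$, and $y_0=\min\operatorname{ran}y\le x_0$.
\end{proof}

We call $\chi(x)$ the \emph{type} of $x$. To refute a small cover we need two branches $x,y$ of the same type $(i,j,n)$ such that $y$ begins with $n+1$ entries of $x$ that lie above $x_0$.

\begin{example}\label{ex:zero}
Let $\mathcal T$ be the \emph{full tree} of all finite strictly increasing sequences in $\lambda$, let $\chi$ satisfy \eqref{eq:collision}, and suppose that every type has last coordinate $n=0$. For $\alpha<\lambda$ let $\Theta(\alpha)=\{\chi(y):y_0=\alpha\}$, the set of types of branches that start at $\alpha$. This is a subset of $\nu\times\omega\times\omega$, so $\Theta$ takes at most $2^\nu=\mu<\lambda$ values, and there are $\alpha<\beta$ with $\Theta(\alpha)=\Theta(\beta)$. Let $x=(\alpha,\beta,\beta+1,\beta+2,\dots)$. Then $\chi(x)\in\Theta(\alpha)=\Theta(\beta)$, so some branch $y$ with $y_0=\beta$ has the type of $x$. As $y_0\in\operatorname{ran}x$,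 \eqref{eq:collision} gives $\beta\le\alpha$, which is false.
\end{example}

In general the number $n$ is known only after $x$ has been chosen. So $x$ must be prepared for all $n$ at once: the color of each of its initial segments has to reappear later in $x$.

\begin{definition}
Let $\Theta:\mathcal T\to\Omega$ be any map. A branch $x$ is \emph{$\Theta$-recurrent} if for every $n$ there is $m\ge1$ with $(x_m,\dots,x_{m+n})\in\mathcal T$ and $\Theta(x_m,\dots,x_{m+n})=\Theta(x_0,\dots,x_n)$.
\end{definition}

\begin{proposition}\label{prop:nocover}
Suppose that for every $\Theta:\mathcal T\to\Omega$ with $|\Omega|\le\mu$ there is a $\Theta$-recurrent branch. Then $X(\mathcal T)$ is not the union of at most $\nu$ subspaces with $\sigma$-disjoint bases.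
\end{proposition}

\begin{proof}
Otherwise let $\chi$ be as in Lemma~\ref{lem:type}, and for $s\in\mathcal T_l$ let $\Theta(s)=\{\chi(y):y\in X(\mathcal T),\ y\restriction l=s\}$. The values of $\Theta$ are subsets of $\nu\times\omega\times\omega$, so there are at most $2^\nu=\mu$ of them. Let $x$ be $\Theta$-recurrent, let $\chi(x)=(i,j,n)$, and take $m\ge1$ with $\Theta(x_m,\dots,x_{m+n})=\Theta(x_0,\dots,x_n)$. The right-hand side contains $\chi(x)$, so there is a branch $y$ with $\chi(y)=\chi(x)$ and $(y_0,\dots,y_n)=(x_m,\dots,x_{m+n})$. By \eqref{eq:collision}, $x_m=y_0\le x_0$, although $x$ is strictly increasing.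
\end{proof}

\subsection*{Big sets}
A recurrent branch will be built by doubling: a node $t$ is extended to $t^\frown z$, where $z$ is a node of the same length with the same colors. To keep such a construction running we need a notion of largeness for sets of sequences under which $\mu$ small sets cannot cover a large one.

By a \emph{$\mu^+$-complete ideal} we mean a family $J$ of subsets of $\lambda$ that contains $\emptyset$, does not contain $\lambda$, and is closed under subsets and under unions of at most $\mu$ members. Given such $J$, define \emph{big} subsets of $\lambda^l$ by recursion on $l$. A subset of $\lambda^0$ is big if it is nonempty. A set $Z\subseteq\lambda^{l+1}$ is big if $E(Z)\notin J$, where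
\[
E(Z)=\{u<\lambda: Z/u\text{ is big}\}.
\]
A set that is not big is \emph{small}. Thus $Z\subseteq\lambda^1$ is big exactly when $\{u:(u)\in Z\}\notin J$. For $Z\subseteq\lambda^l$ and $t\in\lambda^l$, the set $Z/t\subseteq\lambda^0$ is big exactly when $t\in Z$.

\begin{lemma}\label{lem:small}
If $Z,Z_\xi\subseteq\lambda^l$, the sets $Z_\xi$ ($\xi<\mu$) are small and $Z\subseteq\bigcup_{\xi<\mu}Z_\xi$, then $Z$ is small. The empty set is small.
\end{lemma}

\begin{proof}
Induction on $l$; for $l=0$ small means empty. For $l+1$, we have $Z/u\subseteq\bigcup_\xi Z_\xi/u$, so by the inductive hypothesis $Z/u$ is big only if some $Z_\xi/u$ is big. Hence $E(Z)\subseteq\bigcup_\xi E(Z_\xi)\in J$. Likewise $E(\emptyset)=\emptyset\in J$.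
\end{proof}

\begin{definition}
For $l\ge1$ and $Z\subseteq\mathcal T_l$ let $Z^{\mathrm{bad}}=\{s\in Z: Z\cap(\mathcal T/s)\text{ is small}\}$. The tree $\mathcal T$ has \emph{amalgamation} with respect to $J$ if $Z^{\mathrm{bad}}$ is small for all $l\ge1$ and all $Z\subseteq\mathcal T_l$.
\end{definition}

In words: apart from a small set of exceptions, every $s\in Z$ can be continued in $\mathcal T$ by each member of a big subset of $Z$.

\begin{proposition}\label{prop:recurrent}
If $\mathcal T$ has amalgamation with respect to a $\mu^+$-complete ideal $J$, then for every $\Theta:\mathcal T\to\Omega$ with $|\Omega|\le\mu$ there is a $\Theta$-recurrent branch.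
\end{proposition}

\begin{proof}
For $l\ge1$ and $\tau\in\Omega^l$ let $C_\tau$ be the class of all $s\in\mathcal T_l$ with $(\Theta(s\restriction1),\dots,\Theta(s\restriction l))=\tau$. Let $\mathrm{Bad}_l=\bigcup_{\tau\in\Omega^l}C_\tau^{\mathrm{bad}}$ and $\mathrm{Bad}_0=\emptyset$. Since $|\Omega^l|\le\mu$, amalgamation and Lemma~\ref{lem:small} show that $\mathrm{Bad}_l$ is small.

A node outside $\mathrm{Bad}_l$ can be doubled within its class, but the result must again avoid the bad set of its length, and so on forever. The following property anticipates all later stages. Call $t\in\lambda^k$ \emph{safe} if $\mathrm{Bad}_{k+l}/t$ is small for every $l\ge0$. The empty sequence is safe, and a safe $t\in\lambda^k$ is not in $\mathrm{Bad}_k$ (take $l=0$). If $t\in\lambda^k$ is safe, then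
\begin{equation}\label{eq:unsafe}
\{u<\lambda:t^\frown u\text{ is not safe}\}=\bigcup_{l<\omega}E(\mathrm{Bad}_{k+1+l}/t)\in J,
\end{equation}
because each $\mathrm{Bad}_{k+1+l}/t$ is a small subset of $\lambda^{l+1}$.

\emph{If $t$ is safe and $Y\subseteq\lambda^l$ is big, there is $z\in Y$ with $t^\frown z$ safe.} Choose $z_0,\dots,z_{l-1}$ successively, keeping $Y/(z\restriction j)$ big and $t^\frown(z\restriction j)$ safe. At step $j<l$ the set $E(Y/(z\restriction j))$ is not in $J$, so it is not contained in the set \eqref{eq:unsafe} formed for $t^\frown(z\restriction j)$; let $z_j$ lie in the first set and not in the second. At the end $Y/z$ is big, that is, $z\in Y$.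

We now build safe nodes $t^k\in\mathcal T_{2^k}$. The set $\lambda^1=\mathcal T_1$ is big because $\lambda\notin J$, so there is a safe $t^0\in\mathcal T_1$. Given $t^k$, let $C_\tau$ be its class. Since $t^k\notin\mathrm{Bad}_{2^k}$, the set $C_\tau\cap(\mathcal T/t^k)$ is big. Choose $z^k$ in it with $t^{k+1}=(t^k)^\frown z^k$ safe; then $t^{k+1}\in\mathcal T_{2^{k+1}}$. Let $x$ be the branch that extends all $t^k$. Given $n$, take $k$ with $2^k\ge n+1$ and put $m=2^k$. Then $(x_m,\dots,x_{m+n})=z^k\restriction(n+1)\in\mathcal T$, and since $z^k$ and $t^k$ lie in the same class, $\Theta(z^k\restriction(n+1))=\Theta(t^k\restriction(n+1))=\Theta(x_0,\dots,x_n)$.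
\end{proof}

\begin{example}\label{ex:full}
Let $\mathcal T$ be the full tree and let $J$ be the family of bounded subsets of $\lambda$, a $\mu^+$-complete ideal because $\operatorname{cf}\lambda>\mu$. Let $Z\subseteq\mathcal T_l$. If $Z$ is small, so is its subset $Z^{\mathrm{bad}}$. If $Z$ is big and $s\in Z$, then $Z\cap(\mathcal T/s)=\{z\in Z:z_0>s_{l-1}\}$, so $E(Z\cap(\mathcal T/s))=\{u\in E(Z):u>s_{l-1}\}$ is unbounded; hence $Z^{\mathrm{bad}}=\emptyset$. By Propositions~\ref{prop:recurrent} and~\ref{prop:nocover}, $X(\mathcal T)$ is not the union of at most $\nu$ subspaces with $\sigma$-disjoint bases. But $X(\mathcal T)$ is not $T_1$: every neighborhood of $(x_1,x_2,\dots)$ contains $(x_0,x_1,\dots)$.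
\end{example}

\section{A tree with a zero-dimensional branch space}\label{sec:tree}

We want a tree in which every $B_\alpha$ is closed: if $\alpha\notin\operatorname{ran}x$, then finitely many entries of $x$ should already prevent $\alpha$ from occurring in a branch together with them. This conflicts with amalgamation, which requires that, for every $l$, many nodes $z$ of length $l$ admit new entries $s$ below them. The conflict is resolved by a numerical price. An ordinal may be inserted below a part of a branch if a number attached to it exceeds certain numbers attached to that part. Along a finite node these numbers are bounded, and along an infinite branch they tend to infinity.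

\subsection*{Labels}
Each $v<\lambda$ will assign to certain $w<v$ a label consisting of a natural number and a finite set. For amalgamation we need every conceivable assignment on a set of size $\mu$ to be realized by some $v$. Let $\Pi$ be the set of pairs $(N,h)$ with $N\in[\lambda]^{\le\mu}$ and $h:N\to\omega\times[\lambda]^{<\omega}$. Then $|\Pi|=\lambda^\mu=\lambda$; this is the reason for taking $\lambda=2^\mu$. Using a bijection between $\lambda$ and $\Pi\times\lambda$, enumerate $\Pi$ in type $\lambda$ so that each pair occurs $\lambda$ times, hence cofinally often. Let $(N_v,h_v)$ be the $v$-th pair if its first coordinate is a subset of $v$, and $(\emptyset,\emptyset)$ otherwise. Then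
\begin{enumerate}
\item[(L1)] $N_v\subseteq v$ for all $v<\lambda$;
\item[(L2)] every $(N,h)\in\Pi$ equals $(N_v,h_v)$ for some $v$,
\end{enumerate}
where (L2) holds because $N$ is bounded in $\lambda$. Write $h_v(w)=(r_v(w),S_v(w))$ for $w\in N_v$.

\subsection*{The tree}
From now on $\mathcal T$ is the set of all $t\in\lambda^{<\omega}$ that satisfy, for indices below the length of $t$:
\begin{enumerate}
\item[(T1)] $t_i\in N_{t_j}$ for $i<j$;
\item[(T2)] $r_{t_j}(t_i)>r_{t_k}(t_j)$ or $t_i\in S_{t_k}(t_j)$, for $i<j<k$;
\item[(T3)] $S_{t_j}(t_i)\subseteq\{t_0,\dots,t_{i-1}\}$ for $i<j$;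
\item[(T4)] $r_{t_j}(t_i)\ge j-i$ for $i<j$.
\end{enumerate}
By (T1) the labels in (T2)--(T4) are defined, and by (T1) and (L1) the members of $\mathcal T$ are strictly increasing. The conditions are vacuous for length at most $1$ and pass to initial segments, so $\mathcal T$ is a tree. Let $X=X(\mathcal T)$. Branches are infinite sequences satisfying (T1)--(T4), and in a branch a smaller ordinal occupies an earlier position.

To see what the conditions do, fix a branch $x$ and an index $j$, and let $l>j+\max_{i<j}r_{x_j}(x_i)$. By (T4), $r_{x_l}(x_j)\ge l-j>r_{x_j}(x_i)$ for $i<j$, so the first alternative of (T2) fails, and with (T3) we get $S_{x_l}(x_j)=\{x_0,\dots,x_{j-1}\}$: late entries of a branch list the predecessors of $x_j$. The first alternative of (T2) is what leaves room for amalgamation. Without it, if $z$ and $s^\frown z$ were both nodes, with $s$ nonempty and $z$ of length at least $2$, then $S_{z_1}(z_0)$ would be empty by (T3) for $z$ and would contain $s_0$ by (T2) for $s^\frown z$.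

\begin{lemma}\label{lem:clopen}
If $x\in X$ and $\alpha\in\lambda\setminus\operatorname{ran}x$, there is a finite $F\subseteq\operatorname{ran}x$ with $B_F\cap B_\alpha=\emptyset$. Consequently every $B_F$ is clopen and $X$ is Hausdorff.
\end{lemma}

\begin{proof}
\emph{Case 1: $\alpha<x_j$ for some $j$.} If $\alpha\notin N_{x_j}$, then by (T1) no branch contains both $\alpha$ and $x_j$, and $F=\{x_j\}$ works. Otherwise let $k=r_{x_j}(\alpha)$, $l=j+k+1$ and $F=\{x_j,x_l\}$. By (T4) for $x$ we have $r_{x_l}(x_j)\ge l-j>k=r_{x_j}(\alpha)$. If $y\in B_F\cap B_\alpha$, then $\alpha<x_j<x_l$ occur in $y$ in this order; the first alternative of (T2) for $y$ fails, so $\alpha\in S_{x_l}(x_j)$. By (T3) for $x$ this set is contained in $\operatorname{ran}x$, a contradiction.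

\emph{Case 2: $\alpha>x_j$ for all $j$.} If $x_0\notin N_\alpha$, then $F=\{x_0\}$ works by (T1). Otherwise let $m=r_\alpha(x_0)$ and $F=\{x_0,\dots,x_m\}$. If $y\in B_F\cap B_\alpha$, say $x_0=y_i$ and $\alpha=y_l$, then the $m$ entries $x_1,\dots,x_m$ occur in $y$ strictly between positions $i$ and $l$, so $l-i\ge m+1$. Now (T4) for $y$ gives $r_\alpha(x_0)\ge m+1$, a contradiction.

Thus each $B_\alpha$ has open complement, and $B_F=\bigcap_{\alpha\in F}B_\alpha$ is clopen. Distinct increasing sequences have distinct ranges, so for $x\ne y$ some $\alpha$ lies in exactly one range, and $B_\alpha$ and its complement separate $x$ and $y$.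
\end{proof}

\section{Generic ordinals and the ideal $J$}\label{sec:ideal}

In the full tree an ordinal $v$ accepts everything below it. In $\mathcal T$ it accepts only elements of $N_v$ with suitable labels, and the ideal of bounded sets gives no control over these. We want an ideal for which a typical $v$ in a set $E\notin J$ accepts many elements of every large set that was ``known before $v$'', with any label we prescribe. Elementary submodels make ``known before'' precise.

\subsection*{Models}
Let $\theta=(2^\lambda)^+$, and let $H(\theta)$ be the set of all sets whose transitive closure has size less than $\theta$. It is transitive, it contains all ordinals below $\theta$, and, as $\theta$ is regular,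
\begin{enumerate}
\item[(H)] every subset of $H(\theta)$ of size at most $2^\lambda$ is an element of $H(\theta)$.
\end{enumerate}
In particular $H(\theta)$ contains all subsets of $\lambda^{<\omega}$, all families of such subsets, and all functions from an element of $H(\theta)$ into $H(\theta)$. We write $M\prec H(\theta)$ if $M\subseteq H(\theta)$ and every first-order statement about $\in$ with parameters in $M$ holds in $M$ exactly when it holds in $H(\theta)$. Equivalently (Tarski--Vaught), whenever some element of $H(\theta)$ satisfies a formula with parameters in $M$, some element of $M$ satisfies it in $H(\theta)$. The formulas used below have only quantifiers bounded by sets, so they mean the same in the transitive set $H(\theta)$ as in the universe.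

A \emph{model} is an $M\prec H(\theta)$ with $|M|=\mu$, $\mu\subseteq M$ and $\mu,\lambda\in M$. We use three facts.
\begin{enumerate}
\item[(M1)] Every $p\in H(\theta)$ belongs to some model (L\"owenheim--Skolem), and every model is an element of $H(\theta)$, by (H).
\item[(M2)] A model $M$ contains every element of $H(\theta)$ that is definable in $H(\theta)$ from parameters in $M$. Examples are finite sets and finite sequences of elements of $M$; values $g(a)$ with $g,a\in M$, hence all terms of a sequence $g\in M$ of length at most $\mu$; and sets $\{u\in D:\varphi(u,a)\}$ with $D,a\in M$.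
\item[(M3)] Let $D\in M$. If $|D|\ge\mu$ then $|D\cap M|=\mu$, and if $|D|\le\mu$ then $D\subseteq M$.
\end{enumerate}
For (M3): if $|D|\ge\mu$, there is an injection $\mu\to D$ in $H(\theta)$, hence one in $M$, and its values lie in $M$ by (M2); if $0<|D|\le\mu$, use a surjection $\mu\to D$ in the same way.

\begin{definition}
Let $M$ be a model. An ordinal $v<\lambda$ is \emph{$M$-generic} if $N_v=M\cap\lambda$ and, for every $D\in M$ with $D\subseteq\lambda$ and $|D|\ge\mu$ and every $e\in\omega\times[M\cap\lambda]^{<\omega}$,
\[
|\{w\in D\cap M:h_v(w)=e\}|=\mu .
\]
\end{definition}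

An $M$-generic $v$ is not in $M$, since otherwise $v\in N_v\subseteq v$.

\begin{lemma}\label{lem:exists}
For every model $M$ there is an $M$-generic ordinal.
\end{lemma}

\begin{proof}
There are at most $\mu$ pairs $(D,e)$ as in the definition, and at least one, as $\lambda\in M$. List them as $(D_\zeta,e_\zeta)$, $\zeta<\mu$, each occurring $\mu$ times. By (M3), $|D_\zeta\cap M|=\mu>|\zeta|$, so by recursion we can choose pairwise distinct $w_\zeta\in D_\zeta\cap M$. Define $h$ on $M\cap\lambda$ by $h(w_\zeta)=e_\zeta$ and $h(w)=(0,\emptyset)$ for the remaining $w$. By (L2) there is $v$ with $(N_v,h_v)=(M\cap\lambda,h)$. Each set in the definition then has at least $\mu$ elements, and at most $|M|=\mu$.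
\end{proof}

\subsection*{The ideal}
We declare a set negligible if knowing one parameter is enough to keep generic ordinals out of it. For $E\subseteq\lambda$, a \emph{witness for $E$} is a $p\in H(\theta)$ such that no model $M\ni p$ has an $M$-generic ordinal in $E$. Let $J$ be the family of all $E\subseteq\lambda$ that have a witness.

\begin{lemma}\label{lem:ideal}
$J$ is a $\mu^+$-complete ideal, and $[\lambda]^{\le\mu}\subseteq J$.
\end{lemma}

\begin{proof}
Every $p$ is a witness for $\emptyset$, and a witness for $E$ is a witness for each subset of $E$. If $p_\xi$ is a witness for $E_\xi$ for $\xi<\mu$, then $p=(p_\xi)_{\xi<\mu}$ is in $H(\theta)$, and a model containing $p$ contains every $p_\xi$ by (M2); so $p$ is a witness for $\bigcup_\xi E_\xi$. This is where $\mu\subseteq M$ is needed. By (M1) and Lemma~\ref{lem:exists}, $\lambda$ has no witness. Finally $v$ is a witness for $\{v\}$, since $M$-generic ordinals are not in $M$; now take unions of at most $\mu$ singletons.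
\end{proof}

Big and small now refer to this $J$. A model may contain a set $R\in J$ without containing a witness for it, so we restrict to models that know a choice of witnesses. Fix a function $\pi$ on $J$ such that $\pi(R)$ is a witness for $R$, and let $\mathrm{Big}$ be the family of all big subsets of the sets $\lambda^l$. By (H), the tuple
\[
p^*=\bigl(\mathcal T,\ (h_v)_{v<\lambda},\ J,\ \pi,\ \mathrm{Big}\bigr)
\]
belongs to $H(\theta)$. A model is \emph{rich} if it contains $p^*$. By (M2), a rich model $M$ contains $h_v$ for $v\in M\cap\lambda$, and it contains $Z/t$, $Z\cap(\mathcal T/t)$ and $E(Z)=\{u\in\lambda:Z/u\in\mathrm{Big}\}$ whenever $Z,t\in M$.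

\begin{lemma}\label{lem:inout}
\begin{enumerate}
\item[(a)] If $E\subseteq\lambda$, $E\notin J$ and $p\in H(\theta)$, there are a rich model $M\ni p$ and an $M$-generic $v\in E$.
\item[(b)] If $M$ is rich, $R\in J\cap M$ and $v$ is $M$-generic, then $v\notin R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The pair $(p,p^*)$ is not a witness for $E$, and a model containing it contains $p$ and $p^*$. (b) The witness $\pi(R)$ belongs to $M$ by (M2).
\end{proof}

Bigness is defined by iterating $J$, and Lemma~\ref{lem:inout} iterates accordingly. A \emph{generic chain} of length $l\ge1$ consists of rich models $M_0,\dots,M_{l-1}$ and a sequence $\bar v=(v_0,\dots,v_{l-1})$ such that $v_a$ is $M_a$-generic for $a<l$, and $M_a,v_a\in M_{a+1}$ for $a+1<l$. By (M3), $M_a\subseteq M_{a+1}$; hence $\bar v\restriction a\in M_a$.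

\begin{lemma}\label{lem:chain}
Let $l\ge1$ and $Z\subseteq\lambda^l$.
\begin{enumerate}
\item[(a)] If $Z$ is big and $p\in H(\theta)$, there is a generic chain of length $l$ with $p\in M_0$ and $\bar v\in Z$.
\item[(b)] If there is a generic chain of length $l$ with $Z\in M_0$ and $\bar v\in Z$, then $Z$ is big.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Choose $M_a,v_a$ by recursion on $a<l$, keeping $Z/(\bar v\restriction a)$ big. At step $a$ apply Lemma~\ref{lem:inout}(a) to $E(Z/(\bar v\restriction a))\notin J$, with parameter $p$ if $a=0$ and $(M_{a-1},v_{a-1})$ if $a>0$. At the end $Z/\bar v$ is big, that is, $\bar v\in Z$.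

(b) Suppose that $Z$ is small. We show by induction on $a\le l$ that $Z/(\bar v\restriction a)$ is small; for $a=l$ this says $\bar v\notin Z$, a contradiction. If $a<l$ and $Z/(\bar v\restriction a)$ is small, then $R=E(Z/(\bar v\restriction a))$ is in $J$, and $R\in M_a$ because $Z$ and $\bar v\restriction a$ are in $M_a$. By Lemma~\ref{lem:inout}(b), $v_a\notin R$, so $Z/(\bar v\restriction(a+1))$ is small.
\end{proof}

Part (b) is the tool for proving bigness: one generic element suffices, provided that the set belongs to the first model.

\section{Amalgamation and the proof of Theorem~\ref{thm:main}}\label{sec:amalg}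

The case $l=1$ of amalgamation shows the order in which things are chosen. Identify $\lambda^1$ with $\lambda$, let $Z\subseteq\lambda$, and suppose that $Y=Z^{\mathrm{bad}}\notin J$. A pair $(s,v)$ is in $\mathcal T$ exactly when $s\in N_v$, $S_v(s)=\emptyset$ and $r_v(s)\ge1$. Choose the upper element first: a rich model $M$ containing $Y$ and $Z$, and an $M$-generic $v\in Y$. Since $|Y|>\mu$, genericity gives $s\in Y\cap M$ with $h_v(s)=(1,\emptyset)$. Then $v\in Z\cap(\mathcal T/s)$, and this set is in $M$ because $s$ is. By Lemma~\ref{lem:inout}(b) it is not in $J$, contrary to $s\in Z^{\mathrm{bad}}$.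

For $l\ge2$ each lower entry $s_j$ must receive a prescribed label from all of $v_0,\dots,v_{l-1}$. The set of candidates approved by $v_0$ is defined from $v_0\notin M_0$, so genericity of $v_1$ over $M_0$ would say nothing about it. In a generic chain this set belongs to $M_1$, and it has size $\mu$ because generic ordinals realize each label $\mu$ times; so $v_1$ can thin it further.

\begin{lemma}\label{lem:amalg}
The tree $\mathcal T$ has amalgamation with respect to $J$.
\end{lemma}

\begin{proof}
Let $l\ge1$ and $Z\subseteq\mathcal T_l$, and suppose that $Y=Z^{\mathrm{bad}}$ is big. By Lemma~\ref{lem:chain}(a) and (M2) there is a generic chain of length $l$ with $Y,Z\in M_0$ and $\bar v\in Y$. As $\bar v\in\mathcal T$, the numbers $r_{v_b}(v_a)$, $a<b<l$, are defined. Let $K<\omega$ be larger than all of them and than $2l$.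

\emph{Choice of the lower half.} We choose $s_0,\dots,s_{l-1}\in M_0\cap\lambda$ by recursion so that, for each $j<l$, the set $Y/(s_0,\dots,s_j)$ is big and
\begin{equation}\label{eq:labels}
h_{v_a}(s_j)=\bigl(K,\{s_0,\dots,s_{j-1}\}\bigr)\qquad\text{for all }a<l .
\end{equation}
Given $s_0,\dots,s_{j-1}$, let $e=(K,\{s_0,\dots,s_{j-1}\})$, which lies in $M_0$ and in $\omega\times[M_a\cap\lambda]^{<\omega}$ for every $a<l$. Let $D_0=E(Y/(s_0,\dots,s_{j-1}))$. Then $D_0\in M_0$, and $D_0\notin J$, so $|D_0|>\mu$ by Lemma~\ref{lem:ideal}. For $a<l$ put
\[
D_{a+1}=\{w\in D_a\cap M_a:h_{v_a}(w)=e\}.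
\]
By induction on $a<l$, we have $D_a\in M_a$ and $|D_a|\ge\mu$: if this holds for $a$, then $|D_{a+1}|=\mu$ because $v_a$ is $M_a$-generic, and if $a+1<l$ then $D_{a+1}\in M_{a+1}$ because $D_a$, $M_a$, $h_{v_a}$ and $e$ are in $M_{a+1}$. So $|D_l|=\mu$; pick $s_j\in D_l$. From $D_l\subseteq\dots\subseteq D_1\subseteq D_0\cap M_0$ we get $s_j\in M_0$, bigness of $Y/(s_0,\dots,s_j)$, and \eqref{eq:labels}. At the end $s=(s_0,\dots,s_{l-1})$ is in $M_0$, and $s\in Y$ because $Y/s$ is big.

\emph{The sequence $s^\frown\bar v$ is in $\mathcal T$.} In it $s_i$ has position $i$ and $v_a$ has position $l+a$. Both $s$ and $\bar v$ are in $\mathcal T$. Instances of (T1)--(T4) that involve only entries of $s$ hold for that reason. So do those that involve only entries of $\bar v$: (T1) and (T2) do not mention positions, in (T3) the set of predecessors of $v_a$ has only grown, and in (T4) the difference of positions of $v_a$ and $v_b$ is still $b-a$. The mixed instances are the following.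
\begin{enumerate}
\item[(T1)] $s_i\in M_0\cap\lambda\subseteq M_a\cap\lambda=N_{v_a}$.
\item[(T2)] For $s_i,s_j,v_a$ with $i<j$, the second alternative holds: $s_i\in\{s_0,\dots,s_{j-1}\}=S_{v_a}(s_j)$. For $s_i,v_a,v_b$ with $a<b$, the first alternative holds: $r_{v_a}(s_i)=K>r_{v_b}(v_a)$.
\item[(T3)] $S_{v_a}(s_i)=\{s_0,\dots,s_{i-1}\}$.
\item[(T4)] $r_{v_a}(s_i)=K>2l>(l+a)-i$.
\end{enumerate}

Thus $\bar v\in Z\cap(\mathcal T/s)$, since $\bar v\in Y\subseteq Z$. This set belongs to $M_0$ because $Z$ and $s$ do, so it is big by Lemma~\ref{lem:chain}(b). This contradicts $s\in Z^{\mathrm{bad}}$.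
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X=X(\mathcal T)$ for the tree of Section~\ref{sec:tree}. The base $\mathcal B=\{B_F:F\in[\lambda]^{<\omega}\}$ is point-countable and, by Lemma~\ref{lem:clopen}, consists of clopen sets, and $X$ is Hausdorff. Characteristic functions of clopen sets are continuous and separate points from closed sets, so $X$ is Tychonoff. We have $|X|\le\lambda^\omega=\lambda$ and $w(X)\le|\mathcal B|\le\lambda=2^{2^\nu}$. By Lemmas~\ref{lem:ideal} and~\ref{lem:amalg}, $\mathcal T$ has amalgamation with respect to a $\mu^+$-complete ideal. By Proposition~\ref{prop:recurrent} every coloring of $\mathcal T$ with at most $\mu$ colors has a recurrent branch, and by Proposition~\ref{prop:nocover} the space $X$ is not the union of at most $\nu$ subspaces with $\sigma$-disjoint bases.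
\end{proof}

\begin{remark}
The two exponentials in $2^{2^\nu}$ have different sources. The first, $\mu=2^\nu$, counts sets of types in Proposition~\ref{prop:nocover} and matches the bound in Theorem~\ref{thm:small}. The second comes from (L2): the ideal must be closed under unions of $\mu$ sets, so models have size $\mu$, and there are $2^\mu$ labelings of a set of size $\mu$, whereas distinct labelings are realized by distinct ordinals below $\lambda$. This second exponential accounts for the distance between the two bounds in Corollary~\ref{cor:kappa}.
\end{remark}

\begin{thebibliography}{9}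

\bibitem{MSS}
\emph{Metrizable subspaces of spaces},
\texttt{http://www.auburn.edu/\~{}gruengf/papers/pcb.pdf}.

\end{thebibliography}
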